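\title{Infinite groups with the fusion and the cohomology of a saturated fusion system}

\begin{abstract}
Let $\mathcal{F}$ be a saturated fusion system on a finite $p$-group $S$. We construct a countable infinite group $\pi$ that contains $S$ as a Sylow $p$-subgroup, induces $\mathcal{F}$ on $S$ by conjugation, and for which restriction to $S$ is an isomorphism from $H^*(\pi;\mathbb{F}_p)$ onto the ring of $\mathcal{F}$-stable elements of $H^*(S;\mathbb{F}_p)$. The fusion system need not come from a finite group. We start from the Leary--Stancu HNN extension, which has the right fusion but too much cohomology, and correct its homology to that of the centric linking system by an amalgam of Kan--Thurston type that involves only torsion-free groups. For fusion systems that are not assumed saturated, we show that such a group exists exactly when a suitable space exists, and we give examples showing that saturation cannot be dropped and that it is not necessary.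
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $p$ is a prime, $S$ is a finite $p$-group, and cohomology without named coefficients is taken with coefficients in $\mathbb{F}_p$. For a group $\pi$ and $g\in\pi$ we write $c_g(u)=gug^{-1}$. For subgroups $P,Q\le\pi$, the set $\mathrm{Hom}_\pi(P,Q)$ consists of the maps $c_g\colon P\to Q$ with $g\in\pi$ and $gPg^{-1}\le Q$, and $\mathrm{Aut}_\pi(P)=\mathrm{Hom}_\pi(P,P)$.

\subsection{Fusion systems and their models}

If $S$ lies in a larger group $\pi$, then $\pi$ leaves a trace on $S$: the list of homomorphisms between subgroups of $S$ that are induced by conjugation in $\pi$. A fusion system is such a list with the group forgotten.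

\begin{definition}\label{def:fusion}
A \emph{fusion system} $\mathcal{F}$ on $S$ is a category whose objects are the subgroups of $S$ and whose morphism sets $\mathrm{Hom}_{\mathcal{F}}(P,Q)$ consist of injective homomorphisms $P\to Q$, composed as maps, such that
\begin{itemize}
\item[(a)] $\mathrm{Hom}_S(P,Q)\subseteq\mathrm{Hom}_{\mathcal{F}}(P,Q)$ for all $P,Q\le S$;
\item[(b)] every $\varphi\in\mathrm{Hom}_{\mathcal{F}}(P,Q)$ is the composite of an isomorphism $P\to\varphi(P)$ in $\mathcal{F}$ and an inclusion, and the inverse of that isomorphism lies in $\mathcal{F}$.
\end{itemize}
For a group $\pi$ containing $S$, the fusion system $\mathcal{F}_S(\pi)$ has morphism sets $\mathrm{Hom}_\pi(P,Q)$.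
\end{definition}

Inclusions lie in $\mathcal{F}$ by (a), so the domain of a morphism may be shrunk; by (b), the codomain of $\varphi$ may be replaced by any subgroup of $S$ containing the image. The next definition singles out the fusion systems that behave as if $S$ were a Sylow $p$-subgroup of a finite group.

\begin{definition}\label{def:saturated}
A subgroup $P\le S$ is \emph{fully normalized} (respectively \emph{fully centralized}) in $\mathcal{F}$ if $|N_S(P)|\ge|N_S(P')|$ (respectively $|C_S(P)|\ge|C_S(P')|$) for every $P'$ that is isomorphic to $P$ in $\mathcal{F}$. The fusion system $\mathcal{F}$ is \emph{saturated} if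
\begin{itemize}
\item[(I)] every fully normalized $P$ is fully centralized, and $\mathrm{Aut}_S(P)$ is a Sylow $p$-subgroup of $\mathrm{Aut}_{\mathcal{F}}(P)$;
\item[(II)] if $\varphi\in\mathrm{Hom}_{\mathcal{F}}(P,S)$ and $\varphi(P)$ is fully centralized, then $\varphi$ extends to a morphism of $\mathcal{F}$ defined on
\[
N_\varphi=\{g\in N_S(P):\ \varphi c_g\varphi^{-1}\in\mathrm{Aut}_S(\varphi(P))\}.
\]
\end{itemize}
\end{definition}

We apply these axioms directly only to $P=S$, which is always fully normalized: if $S$ is abelian and $p$ divides $|\mathrm{Aut}_{\mathcal{F}}(S)|$, then $\mathrm{Aut}_S(S)=1$ is not a Sylow $p$-subgroup of $\mathrm{Aut}_{\mathcal{F}}(S)$, and $\mathcal{F}$ is not saturated. Everywhere else saturation enters through three theorems quoted in Section~\ref{sec:linking}.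

\begin{definition}\label{def:model}
A group $\pi$ \emph{realizes} a fusion system $\mathcal{F}$ on $S$ if $\pi$ contains $S$, if $\mathcal{F}_S(\pi)=\mathcal{F}$, and if $S$ is a Sylow $p$-subgroup of $\pi$ in the sense that every finite $p$-subgroup of $\pi$ is conjugate in $\pi$ to a subgroup of $S$. A \emph{model} of $\mathcal{F}$ is an infinite group that realizes $\mathcal{F}$.
\end{definition}

A saturated fusion system is called \emph{exotic} if no finite group realizes it. With infinite groups allowed there is no such obstruction: by constructions of Leary--Stancu and of Robinson, every fusion system on a finite $p$-group has a model. We recall the first of these in Section~\ref{sec:hnn}.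

\subsection{Stable elements}

An element $a\in H^*(S)$ is \emph{$\mathcal{F}$-stable} if $\varphi^*(\mathrm{res}^S_Q a)=\mathrm{res}^S_P a$ for every isomorphism $\varphi\colon P\to Q$ in $\mathcal{F}$. The stable elements form a subring $H^*(\mathcal{F})\subseteq H^*(S)$, which is the limit of the groups $H^*(P)$ over the category $\mathcal{F}$. It is the largest subring of $H^*(S)$ that can be the image of the cohomology of a group $\pi$ realizing $\mathcal{F}$: if $\varphi=c_g|_P$ with $g\in\pi$, then the inclusion $P\to\pi$ and the composite $P\xrightarrow{\varphi}Q\to\pi$ are conjugate homomorphisms, so they induce the same map in cohomology, and every class restricted from $\pi$ is stable.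

For a finite group $G$ with Sylow $p$-subgroup $S$, the theorem of Cartan and Eilenberg says that restriction is an isomorphism $H^*(G)\cong H^*(\mathcal{F}_S(G))$. So the mod $p$ cohomology of a finite group depends only on its fusion system. Since every fusion system is realized by an infinite group, one asks whether the ring $H^*(\mathcal{F})$ is still the cohomology of a group when no finite group is at hand. The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Let $\mathcal{F}$ be a saturated fusion system on $S$, exotic or not. Is there a model $\pi$ of $\mathcal{F}$ such that restriction to $S$ is an isomorphism $H^*(\pi)\to H^*(\mathcal{F})$?}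
\medskip

For finite $G$ the isomorphism comes from the transfer: the composite of restriction and transfer is multiplication by the index $[G:S]$, which is prime to $p$. In an infinite group $S$ has infinite index, there is no transfer, and the conclusion fails for many models. If $G$ is finite with Sylow $p$-subgroup $S$, then $G\times\mathbb{Z}$ is a model of $\mathcal{F}_S(G)$, and the projection $G\times\mathbb{Z}\to\mathbb{Z}/p$ is a nonzero class in $H^1$ that restricts to zero on $S$. Restriction can also fail to be onto $H^*(\mathcal{F})$ (Example~\ref{ex:toolittle}). Thus the cohomology of a model is not determined by $\mathcal{F}$.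

The same example suggests the answer. The factor $\mathbb{Z}$ is torsion-free, so neither the finite subgroups nor the fusion notice it, and yet it changes the cohomology. If torsion-free groups can add unwanted classes unseen by $S$, they may also be used to remove them, or to impose any homology one likes. There is one evident constraint. If $\pi$ exists, then $X=B\pi$ is a space with a map from $BS$ that is compatible with $\mathcal{F}$ and identifies $H^*(X)$ with $H^*(\mathcal{F})$. We show that this is the only constraint. For saturated $\mathcal{F}$ such a space is supplied by the theory of linking systems, and the answer to the Question is yes.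

\subsection{Results}

A map $h\colon W\to X$ is \emph{acyclic} if it induces isomorphisms $H_*(W;h^*M)\to H_*(X;M)$ for all local coefficient systems $M$ on $X$. The \emph{restriction to $BS$} of a map $B\pi\to X$ is its composite with the map $BS\to B\pi$ induced by the inclusion $S\le\pi$. The centric linking system $\mathcal{L}$ of a saturated fusion system, its geometric realization $|\mathcal{L}|$, the standard map $\theta\colon BS\to|\mathcal{L}|$ and the Bousfield--Kan $p$-completion $X^\wedge_p$ are recalled in Section~\ref{sec:linking}.

\begin{theorem}\label{thm:main}
Let $\mathcal{F}$ be a saturated fusion system on a finite $p$-group $S$, with centric linking system $\mathcal{L}$. There are a countable model $\pi$ of $\mathcal{F}$ and an acyclic map $B\pi\to|\mathcal{L}|$ whose restriction to $BS$ is homotopic to $\theta$. Consequently restriction to $S$ is an isomorphism $H^*(\pi;\mathbb{F}_p)\cong H^*(\mathcal{F})$, and $B\pi^\wedge_p\simeq|\mathcal{L}|^\wedge_p$.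
\end{theorem}

\begin{theorem}\label{thm:criterion}
For any fusion system $\mathcal{F}$ on $S$, saturated or not, the following are equivalent.
\begin{itemize}
\item[(1)] $\mathcal{F}$ has a model $\pi$ such that restriction $H^*(\pi;\mathbb{F}_p)\to H^*(\mathcal{F})$ is an isomorphism.
\item[(2)] There are a connected CW complex $X$ and a map $f\colon BS\to X$ such that $f\circ B\varphi$ is freely homotopic to $f|_{BP}$ for all $P\le S$ and $\varphi\in\mathrm{Hom}_{\mathcal{F}}(P,S)$, and $f^*\colon H^*(X;\mathbb{F}_p)\to H^*(S;\mathbb{F}_p)$ is injective with image $H^*(\mathcal{F})$.
\end{itemize}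
\end{theorem}

\begin{theorem}\label{thm:examples}
\begin{itemize}
\item[(a)] For every prime $p$ there is a non-saturated fusion system on $\mathbb{Z}/p^2$ with no model as in Theorem~\ref{thm:criterion}(1).
\item[(b)] There is a non-saturated fusion system on $(\mathbb{Z}/2)^2$ that has a model as in Theorem~\ref{thm:criterion}(1).
\end{itemize}
\end{theorem}

So saturation cannot be dropped from Theorem~\ref{thm:main}, and it is not necessary for its cohomological conclusion. Theorems~\ref{thm:criterion} and~\ref{thm:examples} are not used in the proof of Theorem~\ref{thm:main}.

The proof has three ingredients: the HNN extension $G$ that realizes $\mathcal{F}$ (Section~\ref{sec:hnn}), torsion-free groups with the homology of a point (Section~\ref{sec:acyclic}), and a way of replacing any simplicial complex by aspherical spaces with torsion-free fundamental groups and the same homology (Section~\ref{sec:kt}). Section~\ref{sec:onecell} shows the method in the case where a single $2$-cell has to be attached to $BG$. Section~\ref{sec:realization} combines the ingredients into one realization theorem, from which the results follow in Sections~\ref{sec:linking} and~\ref{sec:nonsat}.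

\section{Trees, aspherical spaces and acyclic maps}\label{sec:background}

\subsection{Amalgams and HNN extensions}\label{sub:trees}

Let $H$ be a group and let $\varphi_i\colon C_i\to H$ ($i\in I$) be injective homomorphisms defined on subgroups $C_i\le H$. The \emph{multiple HNN extension} with base $H$ is
\[
H^*=\langle H,\ t_i\ (i\in I)\mid t_iut_i^{-1}=\varphi_i(u)\ \text{ for } u\in C_i\rangle .
\]
In a word $h_0t_{i_1}^{\epsilon_1}h_1\cdots t_{i_n}^{\epsilon_n}h_n$ with $h_j\in H$ and $\epsilon_j=\pm1$, a \emph{pinch} is a subword $t_iht_i^{-1}$ with $h\in C_i$ or $t_i^{-1}ht_i$ with $h\in\varphi_i(C_i)$. A pinch can be replaced by an element of $H$, so a word with $n$ minimal among those representing a given element has no pinch. We use the following standard facts of Bass--Serre theory.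
\begin{itemize}
\item[(T1)] The base $H$ embeds in $H^*$, and both factors embed in an amalgam $H_1*_CH_2$ formed along injective homomorphisms $C\to H_1$, $C\to H_2$.
\item[(T2)] (Britton's lemma.) A word as above with $n\ge1$ that represents the identity of $H^*$ contains a pinch.
\item[(T3)] $H^*$ acts without inversions on a tree whose vertex stabilizers are the conjugates of $H$. The amalgam $H_1*_CH_2$ acts without inversions on a tree whose vertex stabilizers are the conjugates of $H_1$ and $H_2$ and whose edge stabilizers are the conjugates of $C$.
\item[(T4)] A finite group acting on a tree without inversions fixes a vertex. A group that fixes two vertices fixes every edge of the path between them.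
\end{itemize}
By (T3) and (T4), a finite subgroup of $H^*$ is conjugate into $H$, and a finite subgroup of $H_1*_CH_2$ is conjugate into $H_1$ or $H_2$. In particular amalgams and HNN extensions of torsion-free groups are torsion-free.

\subsection{Classifying spaces}\label{sub:classifying}

A connected space is \emph{aspherical} if its homotopy groups vanish in degrees $\ge2$. An aspherical space of the homotopy type of a CW complex, with fundamental group $\pi$, is called \emph{a $B\pi$}; its homology and cohomology are those of $\pi$. A homomorphism $H\to\pi$ is induced by a based map from any connected CW complex with fundamental group $H$ to a $B\pi$, and this map is unique up to homotopy.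

For a small category $\mathcal{C}$ let $N\mathcal{C}$ be its nerve and $|\mathcal{C}|=|N\mathcal{C}|$. A natural transformation between functors $\mathcal{C}\to\mathcal{D}$ is the same as a functor $\mathcal{C}\times[1]\to\mathcal{D}$, where $[1]$ is the category $0\to1$, and so gives a simplicial map $N\mathcal{C}\times\Delta^1\to N\mathcal{D}$ and a homotopy. Let $\mathcal{B}(H)$ be the category with one object and automorphism group $H$. For subgroups $P\le S$ we always take $BP=|N\mathcal{B}(P)|$, and $B\varphi$ is the map induced by $\varphi$ on nerves. If $\varphi,\psi\colon P\to\pi$ satisfy $\psi=c_g\varphi$, then $g\varphi(u)=\psi(u)g$ says that $g$ is a natural transformation, so $B\varphi$ and $B\psi$ are freely homotopic.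

The \emph{double mapping cylinder} of maps $X_1\xleftarrow{\,r_1\,}X_0\xrightarrow{\,r_2\,}X_2$ is the space $X_1\cup(X_0\times[0,1])\cup X_2$ with $(x,0)\sim r_1(x)$ and $(x,1)\sim r_2(x)$. Amalgams and HNN extensions have classifying spaces built from such cylinders.

\begin{lemma}[Whitehead]\label{lem:graph}
Let all spaces named below be aspherical and of the homotopy type of CW complexes, and let all maps be injective on $\pi_1$.
\begin{itemize}
\item[(i)] The double mapping cylinder of $X_1\leftarrow X_0\to X_2$ is aspherical with fundamental group $\pi_1X_1*_{\pi_1X_0}\pi_1X_2$. The same holds for a CW complex $X_1\cup X_2$ that is the union of subcomplexes with $X_0=X_1\cap X_2$.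
\item[(ii)] The space obtained from $V$ by attaching cylinders $E_i\times[0,1]$ at both ends, along maps $E_i\to V$, is aspherical, and its fundamental group is the corresponding multiple HNN extension with base $\pi_1V$.
\end{itemize}
\end{lemma}

\begin{proof}
Call $X_1,X_2,V$ vertex spaces and $X_0,E_i$ edge spaces, and let $X$ be the glued space. Van Kampen's theorem describes $\pi_1X$. By (T1) the groups of the vertex spaces inject into $\pi_1X$, and hence so do the groups of the edge spaces. Therefore, in the universal cover $\tilde X$, the preimage of a vertex space or of a slice of a cylinder is a disjoint union of copies of its universal cover, which is contractible. Cover $\tilde X$ by two open sets: the preimage of the vertex spaces together with the ends of the cylinders, and the preimage of the open cylinders. Both sets and their intersection are disjoint unions of contractible spaces, so the Mayer--Vietoris sequence gives $H_n(\tilde X;\mathbb{Z})=0$ for $n\ge2$. As $\tilde X$ is simply connected, the Hurewicz theorem shows that all its homotopy groups vanish. Finally, a union of subcomplexes $X_1\cup X_2$ is homotopy equivalent to the double mapping cylinder of the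 inclusions of $X_1\cap X_2$, because these inclusions are cofibrations.
\end{proof}

Injectivity on $\pi_1$ cannot be omitted: the double mapping cylinder of $\mathrm{pt}\leftarrow S^1\to\mathrm{pt}$ is $S^2$. Arranging this injectivity is the recurring difficulty in what follows.

\subsection{Acyclic maps}\label{sub:acyclicmaps}

A local coefficient system on $X$ is a functor from the fundamental groupoid of $X$ to abelian groups. Homology with local coefficients is homotopy invariant, has Mayer--Vietoris sequences, and is the colimit of the homology of compact subsets. A nonempty space, or a group, is \emph{acyclic} if its reduced integral homology vanishes. We use five properties of acyclic maps.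
\begin{itemize}
\item[(A1)] Homotopy equivalences are acyclic, and composites of acyclic maps are acyclic.
\item[(A2)] A map from an acyclic space $W$ to a contractible space $X$ is acyclic. Indeed a local system on $X$ is constant, with value $M_0$ say, and by universal coefficients both $W$ and $X$ have homology $M_0$ concentrated in degree $0$.
\item[(A3)] If $B$ is an acyclic space and $Y$ is a CW complex, the projection $Y\times B\to Y$ is acyclic. For a local system $M$ on $Y$, the Serre spectral sequence has $E^2_{ij}=H_i(Y;H_j(B;M))$, which is $H_i(Y;M)$ for $j=0$ and zero for $j>0$.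
\item[(A4)] (Gluing.) Let $h_i\colon W_i\to X_i$ ($i=0,1,2$) be acyclic maps that commute with maps $W_1\leftarrow W_0\to W_2$ and $X_1\leftarrow X_0\to X_2$. Then the induced map of double mapping cylinders is acyclic. Likewise, if CW complexes $W=W_1\cup W_2$ and $X=X_1\cup X_2$ are unions of subcomplexes with intersections $W_0$ and $X_0$, and $h\colon W\to X$ restricts to acyclic maps $W_i\to X_i$, then $h$ is acyclic. In both cases a local system on the target pulls back to local systems on the $X_i$, and the five lemma applies to the map of Mayer--Vietoris sequences.
\item[(A5)] An acyclic map is a bijection on path components (take $H_0$ with coefficients $\mathbb{Z}$) and an isomorphism on $H^*(-;\mathbb{F}_p)$, which is the dual of $H_*(-;\mathbb{F}_p)$.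
\end{itemize}

\section{The HNN model and its excess cohomology}\label{sec:hnn}

Let $\mathcal{F}$ be any fusion system on $S$. A family $\Phi$ of morphisms \emph{generates} $\mathcal{F}$ if $\mathcal{F}$ is the smallest fusion system on $S$ containing $\Phi$. Fix a finite generating family $\Phi=\{\varphi_i\in\mathrm{Hom}_{\mathcal{F}}(P_i,S)\}_{i\in I}$; for instance, $\Phi$ may consist of all morphisms into $S$. The most direct way to realize $\mathcal{F}$ is to adjoin, freely, one conjugating element for each $\varphi_i$:
\[
G=G(\Phi)=\langle S,\ t_i\ (i\in I)\mid t_iut_i^{-1}=\varphi_i(u)\ \text{ for } u\in P_i\rangle .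
\]
The point to check is that no unwanted conjugations appear.

\begin{lemma}[Leary--Stancu]\label{lem:hnn}
$S$ embeds in $G$, every finite subgroup of $G$ is conjugate into $S$, and $\mathcal{F}_S(G)=\mathcal{F}$. In particular $G$ realizes $\mathcal{F}$.
\end{lemma}

\begin{proof}
The group $G$ is a multiple HNN extension with base $S$, so the first two statements follow from Section~\ref{sub:trees}. The fusion system $\mathcal{F}_S(G)$ contains $\Phi$, hence contains $\mathcal{F}$.

Conversely, let $P\le S$ and $g\in G$ with $gPg^{-1}\le S$. Write $g=s_0t_{i_1}^{\epsilon_1}s_1\cdots t_{i_n}^{\epsilon_n}s_n$ without pinches. We show by induction on $n$ that $c_g|_P\in\mathrm{Hom}_{\mathcal{F}}(P,S)$; the codomain can then be replaced by any $Q\le S$ containing $gPg^{-1}$. For $n=0$ this is axiom (a). Let $n\ge1$ and $u\in P$. Since $gug^{-1}\in S$, the expression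
\[
s_0t_{i_1}^{\epsilon_1}\cdots s_{n-1}t_{i_n}^{\epsilon_n}\,(s_nus_n^{-1})\,t_{i_n}^{-\epsilon_n}s_{n-1}^{-1}\cdots t_{i_1}^{-\epsilon_1}\,\bigl(s_0^{-1}(gug^{-1})^{-1}\bigr)
\]
is a word of the form in (T2), and it represents the identity. So it contains a pinch. The word for $g$ has none, and neither has its inverse, so the pinch is $t_{i_n}^{\epsilon_n}(s_nus_n^{-1})t_{i_n}^{-\epsilon_n}$. As $u\in P$ was arbitrary, $s_nPs_n^{-1}\le P_{i_n}$ if $\epsilon_n=1$ and $s_nPs_n^{-1}\le\varphi_{i_n}(P_{i_n})$ if $\epsilon_n=-1$. Hence conjugation by $t_{i_n}^{\epsilon_n}s_n$ on $P$ is $c_{s_n}$ followed by a restriction of $\varphi_{i_n}$ or of its inverse. This is an isomorphism in $\mathcal{F}$ onto some $P'\le S$. The induction hypothesis applies to $P'$ and $s_0t_{i_1}^{\epsilon_1}\cdots t_{i_{n-1}}^{\epsilon_{n-1}}s_{n-1}$, and $c_g|_P$ is the composite.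
\end{proof}

\subsection*{A simplicial set for $BG$}

Let $J$ be the simplicial set obtained from two copies of $\Delta^1$ by identifying their initial vertices. It has vertices $0,1,2$ and nondegenerate edges $0\to1$ and $0\to2$, so $|J|$ is an interval with endpoints $1$ and $2$. (A single $\Delta^1$ would serve in this section; the shape of $J$ is what the linking system requires in Section~\ref{sec:linking}.) Let $U=U(\Phi)$ be obtained from
\[
N\mathcal{B}(S)\ \sqcup\ \bigsqcup_{i\in I}N\mathcal{B}(P_i)\times J
\]
by gluing $N\mathcal{B}(P_i)\times\{1\}$ to $N\mathcal{B}(S)$ along the inclusion $P_i\le S$ and $N\mathcal{B}(P_i)\times\{2\}$ along $\varphi_i$. Then $|U|$ is $BS$ with cylinders $BP_i\times|J|$ attached by based maps that are injective on $\pi_1$. By Lemma~\ref{lem:graph}(ii), $|U|$ is a $BG$; the generator $t_i$ is the loop $\{*\}\times|J|$, suitably oriented, and the inclusion $BS\subset|U|$ induces $S\le G$. The simplicial set $U$ has countably many simplices.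

\subsection*{The cohomology of $G$}

First we note that stability can be tested on generators.

\begin{lemma}\label{lem:stable}
If $\Phi$ generates $\mathcal{F}$, then $a\in H^*(S)$ is $\mathcal{F}$-stable if and only if $\varphi_i^*a=\mathrm{res}^S_{P_i}a$ for all $i\in I$.
\end{lemma}

\begin{proof}
Let $\mathcal{F}_a$ consist of all injective homomorphisms $\varphi\colon P\to Q$ between subgroups of $S$ with $\varphi^*\mathrm{res}^S_Qa=\mathrm{res}^S_Pa$. It is closed under composition. It contains the conjugations by elements of $S$, because inner automorphisms act trivially on $H^*(S)$. If $\varphi'\colon P\to\varphi(P)$ is the isomorphism underlying $\varphi$, then $\varphi^*\mathrm{res}^S_Q=\varphi'^*\mathrm{res}^S_{\varphi(P)}$, so $\varphi\in\mathcal{F}_a$ if and only if $\varphi'\in\mathcal{F}_a$, and then $\varphi'^{-1}\in\mathcal{F}_a$. Thus $\mathcal{F}_a$ is a fusion system, and $a$ is $\mathcal{F}$-stable if and only if $\mathcal{F}\subseteq\mathcal{F}_a$, that is, if and only if $\Phi\subseteq\mathcal{F}_a$.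
\end{proof}

Consider the long exact sequence of the pair $(|U|,BS)$. By excision and suspension, $H^n(|U|,BS)\cong\prod_iH^n\bigl(BP_i\times(|J|,\partial|J|)\bigr)\cong\prod_iH^{n-1}(P_i)$. The connecting map restricts a class on $BS$ to the two ends of each cylinder and takes the difference. So the sequence reads
\[
H^{n-1}(S)\xrightarrow{\ d\ }\prod_iH^{n-1}(P_i)\longrightarrow H^n(G)\xrightarrow{\ \mathrm{res}\ }H^n(S)\xrightarrow{\ d\ }\prod_iH^n(P_i)
\]
with $d(a)=\pm(\mathrm{res}^S_{P_i}a-\varphi_i^*a)_i$. By Lemma~\ref{lem:stable}, the kernel of $d$ is $H^*(\mathcal{F})$. Hence restriction maps $H^n(G)$ onto $H^n(\mathcal{F})$, and its kernel is the cokernel of $d$ in degree $n-1$. In degree $0$ the map $d$ vanishes, so the kernel of restriction on $H^1(G)$ is $\mathbb{F}_p^I$: these are the homomorphisms $G\to\mathbb{Z}/p$ that kill $S$ and take arbitrary values on the $t_i$. If $\Phi$ is empty then $G=S$ is finite, and otherwise restriction is not injective. So $G$ itself never answers the Question.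

\begin{example}\label{ex:z3}
Let $S=\mathbb{Z}/3$ and $\Phi=\{\varphi\}$ with $\varphi(u)=-u$, so that $\mathcal{F}=\mathcal{F}_S(\Sigma_3)$ and $G=S\rtimes\mathbb{Z}$. Here $H^*(S;\mathbb{F}_3)$ has basis $y^k$ and $xy^k$, where $x$ has degree $1$ and $y$ is its Bockstein, and $\varphi^*$ negates both $x$ and $y$. So $\varphi^*$ acts on the line $H^n(S)$ as $+1$ for $n\equiv0,3\pmod4$ and as $-1$ otherwise, and $d$ is zero in the first case and bijective in the second. The kernel of restriction on $H^n(G)$ is therefore one-dimensional for $n=1,4,5,8,9,\dots$. The excess occurs in infinitely many degrees, so it cannot be removed by attaching finitely many cells to $BG$.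
\end{example}

\section{Torsion-free acyclic groups}\label{sec:acyclic}

To remove a homology class from a space one attaches a cell. To do so among aspherical spaces one needs a group that plays the part of the disc: it must have no homology, and it must contain the group that plays the part of the boundary. For us it must also be torsion-free.

\begin{lemma}[Baumslag--Dyer--Heller]\label{lem:bdh}
Every torsion-free group $H$ embeds in a torsion-free acyclic group $A(H)$. If $H$ is countable, so is $A(H)$.
\end{lemma}

\begin{proof}
Let
\[
m(H)=\langle H\times H,\ s,\ d\mid s(h,1)s^{-1}=(1,h),\ \ d(h,1)d^{-1}=(h,h)\ \text{ for } h\in H\rangle .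
\]
This is a multiple HNN extension with base $H\times H$, so it is torsion-free, and $j(h)=(h,1)$ embeds $H$ in it. The purpose of the relations is visible in the abelianization: the elements $(h,1)$, $(1,h)$ and $(h,h)=(h,1)(1,h)$ are conjugate, so the class $[j(h)]$ equals $2[j(h)]$ and vanishes. In higher degrees the same argument meets mixed K\"unneth terms, and these are removed by iterating. Put $H_0=H$, $H_{r+1}=m(H_r)$, and $A(H)=\bigcup_rH_r$. This group is torsion-free, and it is countable if $H$ is.

Let $k$ be a field. We claim that for all $r\ge0$ and $n\ge1$ the inclusion $H_r\to H_{r+n}$ is zero on homology with coefficients in $k$ in degrees $1,\dots,n$. We use induction on $n$. Let $\iota\colon H_r\to H_{r+n-1}$ be the inclusion; it is zero in degrees $1,\dots,n-1$ (no condition if $n=1$), and therefore so is the composite $j\iota\colon H_r\to H_{r+n}$. Let $x$ be a class of degree $n$ in the homology of $H_r$ and let $\Delta$ denote diagonal maps. By the K\"unneth formula,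
\[
\Delta_*x=x\otimes1+1\otimes x+\sum x'\otimes x''\qquad\text{with }0<|x'|,|x''|<n,
\]
where the two outer terms are identified by projecting to the factors. The map $(\iota\times\iota)_*$ kills the sum, so
\[
\Delta_*\iota_*x=(\iota\times\iota)_*\Delta_*x=\iota_*x\otimes1+1\otimes\iota_*x .
\]
The three terms are the images of $\iota_*x$ under $h\mapsto(h,h)$, $h\mapsto(h,1)$ and $h\mapsto(1,h)$. As homomorphisms $H_{r+n-1}\to m(H_{r+n-1})$ these are conjugate, so each induces $j_*$. Hence $j_*\iota_*x=j_*\iota_*x+j_*\iota_*x$, and $j_*\iota_*x=0$. This proves the claim.

Homology commutes with increasing unions, so $\tilde H_*(A(H);k)=0$ for every field $k$. Taking $k=\mathbb{F}_\ell$ in the long exact sequence of $0\to\mathbb{Z}\xrightarrow{\ell}\mathbb{Z}\to\mathbb{F}_\ell\to0$, we see that multiplication by each prime $\ell$ is bijective on $\tilde H_n(A(H);\mathbb{Z})$. This group is therefore a rational vector space and equals $\tilde H_n(A(H);\mathbb{Z})\otimes\mathbb{Q}=\tilde H_n(A(H);\mathbb{Q})=0$.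
\end{proof}

The next lemma makes precise the statement that $S$ does not see torsion-free groups.

\begin{lemma}\label{lem:invisible}
Let $G$ be a group that realizes $\mathcal{F}$.
\begin{itemize}
\item[(i)] If $A$ is torsion-free, then $G\times A$ realizes $\mathcal{F}$, with $S\le G=G\times1$.
\item[(ii)] If $\Gamma$ is torsion-free and $\Lambda\to G$, $\Lambda\to\Gamma$ are injective homomorphisms, then $G*_\Lambda\Gamma$ realizes $\mathcal{F}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) A finite $p$-subgroup of $G\times A$ has trivial projection to $A$, so it lies in $G$ and is conjugate into $S$. Conjugation by $(h,a)$ acts on $G\times1$ as conjugation by $h$, so $\mathcal{F}_S(G\times A)=\mathcal{F}_S(G)$.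

(ii) Let $\pi=G*_\Lambda\Gamma$ act on the tree of (T3). The group $\Lambda$ embeds in $\Gamma$, so it is torsion-free, and so are all edge stabilizers. A nontrivial finite $p$-subgroup of $\pi$ is conjugate into $G$ or $\Gamma$, and not into $\Gamma$; so it is conjugate into $G$ and then into $S$. We have $\mathcal{F}=\mathcal{F}_S(G)\subseteq\mathcal{F}_S(\pi)$. Conversely, let $P,Q\le S$ and $g\in\pi$ with $gPg^{-1}\le Q$. If $P=1$, the map $P\to Q$ is an inclusion and lies in $\mathcal{F}$. Let $P\ne1$, and let $v$ be a vertex with stabilizer $G$. Both $P$ and $gPg^{-1}$ fix $v$, so $P$ fixes $v$ and $g^{-1}v$. If these vertices were distinct, $P$ would fix an edge by (T4), which is impossible for a nontrivial finite group. Hence $g$ fixes $v$, so $g\in G$ and $c_g|_P$ lies in $\mathcal{F}_S(G)=\mathcal{F}$.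
\end{proof}

Part (ii) fails if $\Lambda$ has torsion: for $P\le S$ and any $\alpha\in\mathrm{Aut}(P)$, the group $G*_P(P\rtimes\langle\alpha\rangle)$ induces $\alpha$ on $P$, whether or not $\alpha$ lies in $\mathcal{F}$.

\begin{example}\label{ex:finite}
Suppose a finite group $G$ realizes $\mathcal{F}$, and let $A=A(\mathbb{Z})$. Then $G\times A$ is a model of $\mathcal{F}$ by Lemma~\ref{lem:invisible}(i), the projection $G\times A\to G$ is a cohomology isomorphism by the K\"unneth formula, and the Cartan--Eilenberg theorem gives $H^*(G\times A)\cong H^*(\mathcal{F})$. So the content of the Question lies in the exotic case, where the group with the right fusion and the space with the right cohomology are different objects.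
\end{example}

\section{The method for a single cell}\label{sec:onecell}

Let $G$ be a countable group realizing $\mathcal{F}$, let $w\in G$, and let $X=BG\cup_we^2$ be obtained by attaching one $2$-cell along a loop $\omega\colon S^1\to BG$ representing $w$. We look for a model $\pi\ge G$ of $\mathcal{F}$ and an acyclic map $B\pi\to X$ extending the inclusion of $BG$.

The space $X$ is the double mapping cylinder of $BG\xleftarrow{\,\omega\,}S^1\to\mathrm{pt}$. All three spaces are aspherical, but Lemma~\ref{lem:graph} does not apply, because the maps need not be injective on $\pi_1$. We repair the two maps separately. Let $A=A(\mathbb{Z})$, let $a\in A$ be the generator of $\mathbb{Z}$, and let $\alpha\colon S^1\to BA$ represent $a$, where $BA$ is a countable CW complex.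

On the right, replace the point by $BA$ and the constant map by $\alpha$. The homology is unchanged and the map is now injective on $\pi_1$. On the left, $\omega$ is injective on $\pi_1$ only if $w$ has infinite order. We cannot alter $G$ in a way that $S$ would see, but we can multiply by an acyclic factor: replace $BG$ by $BG\times BA$ and $\omega$ by $(\omega,\alpha)$. The element $(w,a)$ has infinite order whatever $w$ is. This gives a commutative diagram
\[
\begin{array}{ccccc}
BG\times BA&\xleftarrow{\ (\omega,\alpha)\ }&S^1&\xrightarrow{\ \alpha\ }&BA\\
\downarrow{\scriptstyle\mathrm{pr}}&&\|&&\downarrow\\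
BG&\xleftarrow{\ \ \omega\ \ }&S^1&\longrightarrow&\mathrm{pt}
\end{array}
\]
Let $W$ be the double mapping cylinder of the top row. By Lemma~\ref{lem:graph}(i), $W$ is a $B\pi$ for
\[
\pi=(G\times A)*_{\mathbb{Z}}A,\qquad (w,a)\sim a .
\]
By the two parts of Lemma~\ref{lem:invisible}, $\pi$ realizes $\mathcal{F}$, and it is infinite because it contains $A$. The vertical maps are acyclic by (A3), (A1) and (A2), so the induced map $W\to X$ is acyclic by (A4). On $BG\times\{\mathrm{pt}\}\subset W$ it is the inclusion $BG\subset X$.

\begin{example}\label{ex:freeproduct}
Let $\mathcal{F}=\mathcal{F}_S(S)$, so that $H^*(\mathcal{F})=H^*(S)$, and let $\Phi$ consist of the single morphism $1\to S$. Then $G(\Phi)=S*\langle t\rangle$ and $BG=BS\vee S^1$, with one excess class, in degree $1$. For $w=t$ we get $X\simeq BS$, and restriction $H^*(\pi)\to H^*(S)$ is an isomorphism. Here $w$ has infinite order, the factor $A$ on the left can be omitted, and the amalgam becomes $(S*\mathbb{Z})*_{\mathbb{Z}}A=S*A$.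
\end{example}

\begin{example}\label{ex:toolittle}
Let $G=S=\mathbb{Z}/p$ with generator $w$, and $\mathcal{F}=\mathcal{F}_S(S)$. Now the factor $A$ is needed. The space $X$ is simply connected, so the model $\pi=(\mathbb{Z}/p\times A)*_{\mathbb{Z}}A$ has $H^1(\pi)=H^1(X)=0$, while $H^1(\mathcal{F})=H^1(S)=\mathbb{F}_p$. The element $w$ survives in $\pi$, with no new fusion, although it dies in $\pi_1X$. This model has too little cohomology.
\end{example}

For a general map $BG\to X$, made into an inclusion, infinitely many cells of all dimensions have to be attached, and the procedure cannot simply be repeated. The boundary of a cell of dimension $\ge3$ is a sphere that is not aspherical. Also, the next cell is attached along a map into the space $BG\cup_we^2$, and that map need not lift to $W$. Both difficulties are avoided by treating all cells at once. Suppose $X=|K|$ and $BG=|K_0|$ for simplicial complexes $K_0\subset K$. Then $X$ is, in a trivial way, equivalent to the double mapping cylinder of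
\[
|K_0|\xleftarrow{\ =\ }|K_0|\xrightarrow{\ \subset\ }|K| .
\]
If the right-hand inclusion can be replaced, without changing homology, by an inclusion $T(K_0)\subset T(K)$ of aspherical spaces that induces an injection $\Lambda\to\Gamma$ of torsion-free groups, then $T(K_0)$ takes the place of the circle and $T(K)$ the place of the acyclic disc, and the left-hand map is repaired by a factor $BA$ as before. The next section constructs $T$.

\section{A torsion-free Kan--Thurston construction}\label{sec:kt}

The space $T(K)$ is built simplex by simplex. Each simplex of dimension $\ge2$ is replaced by the classifying space of an acyclic group containing the group already constructed for its boundary; for a $2$-simplex this is the replacement of the disc by $BA(\mathbb{Z})$ made above. No torsion is present at any stage, so no factor $A$ is needed. To glue in a new simplex $\sigma$ by Lemma~\ref{lem:graph}, the group of $T(\partial\sigma)$ must inject into the group of everything built so far. For this reason the induction carries injectivity for all pairs of subcomplexes. We write $\sigma$ also for the subcomplex consisting of $\sigma$ and its faces, and $K^n$ for the $n$-skeleton.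

\begin{proposition}\label{prop:kt}
Let $K$ be a simplicial complex. There are a CW complex $T(K)$, a map $t\colon T(K)\to|K|$, and for each subcomplex $L\subseteq K$ a subcomplex $T(L)\subseteq T(K)$ with $t(T(L))\subseteq|L|$, such that:
\begin{itemize}
\item[(1)] every component of every $T(L)$ is aspherical with torsion-free fundamental group;
\item[(2)] for $L\subseteq L'$, the inclusion $T(L)\to T(L')$ is injective on $\pi_1$ at every base point;
\item[(3)] each map $t\colon T(L)\to|L|$ is acyclic.
\end{itemize}
For a vertex $v$ of $K$, $T(v)$ is a single vertex mapping to $v$. If $K$ is countable, the fundamental groups in \emph{(1)} are countable.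
\end{proposition}

\begin{proof}
\emph{Construction.} We construct $T(K^n)$ by induction on $n$, and prove at each stage that (1)--(3) hold for finite subcomplexes of $K^n$. For $L\subseteq K^1$ put $T(L)=|L|$ and $t=\mathrm{id}$. Let $n\ge2$, and suppose that $T(K^{n-1})$ is constructed and (1)--(3) hold for finite subcomplexes of $K^{n-1}$. Let $\sigma$ be an $n$-simplex. The sphere $|\partial\sigma|$ is connected since $n\ge2$, so $T(\partial\sigma)$ is connected by (3) and (A5), and by (1) it is aspherical with torsion-free fundamental group $\Lambda_\sigma$. Choose a CW complex $BA(\Lambda_\sigma)$ and a cellular map $T(\partial\sigma)\to BA(\Lambda_\sigma)$ inducing the embedding of Lemma~\ref{lem:bdh}, and let $T(\sigma)$ be its mapping cylinder. Then $T(\sigma)$ is a CW complex containing $T(\partial\sigma)$, it is aspherical and acyclic with torsion-free fundamental group, and $T(\partial\sigma)\to T(\sigma)$ is injective on $\pi_1$. Since $|\sigma|$ is contractible, the map $t\colon T(\partial\sigma)\to|\partial\sigma|$ extends to a map $T(\sigma)\to|\sigma|$. Let $T(K^n)$ be obtained from $T(K^{n-1})$ by gluing in the spaces $T(\sigma)$ along $T(\partial\sigma)$, and put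 $T(L)=\bigcup_{\sigma\in L}T(\sigma)$ for $L\subseteq K^n$.

The space $T(K^n)$ is the disjoint union of the sets $D_\sigma=T(\sigma)\setminus T(\partial\sigma)$, each a union of open cells, and $T(L)$ is the union of the $D_\sigma$ with $\sigma\in L$. Hence $T(L)\cap T(L')=T(L\cap L')$ and $T(L)\cup T(L')=T(L\cup L')$.

\emph{Finite subcomplexes of $K^n$.} We prove, by induction on the number of simplices of $L'$, that (1) and (3) hold for $L'$ and (2) holds for all $L\subseteq L'$. For empty $L'$ there is nothing to prove. Let $\sigma$ be any maximal simplex of $L'$, and let $L''=L'\setminus\{\sigma\}$, a subcomplex containing $\partial\sigma$. Then $T(L')=T(L'')\cup T(\sigma)$ and $T(L'')\cap T(\sigma)=T(\partial\sigma)$. There are three cases.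
\begin{itemize}
\item If $\dim\sigma=0$, an isolated point is added.
\item If $\dim\sigma=1$, an arc is attached at its endpoints. Lemma~\ref{lem:graph} applies with a point as edge space. Either two components are joined and their groups are replaced by their free product, or the group of one component is replaced by its free product with $\mathbb{Z}$.
\item If $\dim\sigma\ge2$, let $C$ be the component of $T(L'')$ containing the connected space $T(\partial\sigma)$. The inclusion $T(\partial\sigma)\to C$ is injective on $\pi_1$ by (2) for $\partial\sigma\subseteq L''$, and $T(\partial\sigma)\to T(\sigma)$ is injective on $\pi_1$ by construction. By Lemma~\ref{lem:graph}(i), $C\cup T(\sigma)$ is aspherical with fundamental group $\pi_1C*_{\Lambda_\sigma}A(\Lambda_\sigma)$.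
\end{itemize}
In each case the remaining components are unchanged, the new group is an amalgam or HNN extension of torsion-free groups, and $T(L'')\to T(L')$ is injective on $\pi_1$ by (T1). This gives (1) for $L'$.

For (2), let $L\subsetneq L'$ and choose $\sigma\in L'\setminus L$ of largest dimension. A simplex of $L'$ having $\sigma$ as a proper face would lie outside $L$ and have larger dimension, so $\sigma$ is maximal in $L'$, and $L\subseteq L''=L'\setminus\{\sigma\}$. The map $T(L)\to T(L'')$ is injective on $\pi_1$ by induction, and so is $T(L'')\to T(L')$.

For (3), apply (A4) to $T(L')=T(L'')\cup T(\sigma)$ and $|L'|=|L''|\cup|\sigma|$. The maps $T(L'')\to|L''|$ and $T(\partial\sigma)\to|\partial\sigma|$ are acyclic by induction. The map $T(\sigma)\to|\sigma|$ is acyclic by (A2), since $T(\sigma)$ is acyclic for $\dim\sigma\ge2$ and contractible for $\dim\sigma\le1$.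

This completes the induction on $n$. Let $T(K)=\bigcup_nT(K^n)$.

\emph{Arbitrary subcomplexes.} A compact subset of $T(L)$ meets finitely many open cells, hence finitely many $D_\sigma$, and so lies in $T(L_0)$ for a finite subcomplex $L_0\subseteq L$. Likewise a compact subset of $|L|$ lies in some $|L_0|$. So the homotopy groups of $T(L)$ and the homology groups of $T(L)$ and $|L|$ are directed colimits over the finite $L_0\subseteq L$. A directed colimit of trivial groups is trivial, a directed union of torsion-free groups is torsion-free, and a directed colimit of isomorphisms is an isomorphism; this gives (1) and (3). For (2), a loop in $T(L)$ lies in some $T(L_0)$, and a null-homotopy of it in $T(L')$ lies in $T(L_0')$ for some finite $L'_0\subseteq L'$ containing $L_0$. By the finite case the loop is null-homotopic in $T(L_0)$.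

\emph{Countability.} In the induction above the groups for finite complexes are countable, by Lemma~\ref{lem:bdh} and because amalgams and HNN extensions of the kind that occurred preserve countability. A countable complex has countably many finite subcomplexes, so each fundamental group is a countable union of countable groups.
\end{proof}

\section{The realization theorem}\label{sec:realization}

\subsection{From simplicial sets to simplicial complexes}

The spaces $|U|$ and $|\mathcal{L}|$ are realizations of simplicial sets, while Proposition~\ref{prop:kt} needs a simplicial complex, in which every closed simplex is contractible and its boundary is a sphere. We pass from one to the other by subdividing. A face of a nondegenerate simplex may be degenerate, so the cells of $|Z|$ can be attached by maps that collapse faces. It is easier to subdivide the \emph{fat realization}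
\[
\|Z\|=\Bigl(\bigsqcup_nZ_n\times|\Delta^n|\Bigr)\Big/\bigl((d_iz,x)\sim(z,d^ix)\bigr),
\]
in which only the face maps are used. It is a $\Delta$-complex, that is, a CW complex whose cells are ordered simplices such that the characteristic map of a cell restricts on each face to the characteristic map of another cell. It has one cell for every simplex of $Z$, degenerate or not. There is a natural quotient map $\varepsilon_Z\colon\|Z\|\to|Z|$, which is the identity on vertices.

\begin{lemma}\label{lem:fat}
For every simplicial set $Z$ the map $\varepsilon_Z$ is a homotopy equivalence.
\end{lemma}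

\begin{proof}
Both realizations preserve colimits and turn monomorphisms into inclusions of subcomplexes. The $n$-skeleton of $Z$ is the pushout of the $(n-1)$-skeleton and copies of $\Delta^n$ along copies of $\partial\Delta^n$, which has dimension $n-1$. By induction on dimension, the gluing lemma for homotopy equivalences, and passage to the union of the skeleta, it suffices to show that $\|\Delta^n\|$ is contractible.

The $k$-cells of $\|\Delta^n\|$ are the sequences $0\le i_0\le\dots\le i_k\le n$, and the boundary is the alternating sum of deletions. The operator $(i_0,\dots,i_k)\mapsto(0,i_0,\dots,i_k)$ is a contraction of the augmented cellular chain complex, so $\|\Delta^n\|$ is acyclic. Its fundamental groupoid is generated by edges $e_{ij}$ for $i\le j$, and each $2$-cell $i\le j\le k$ says that $e_{ik}$ is $e_{ij}$ followed by $e_{jk}$. The cell $0\le0\le0$ makes $e_{00}$ trivial. The edges $e_{0i}$ with $i\ge1$ form a maximal tree, and the cell $0\le i\le j$ expresses $e_{ij}$ as the path in this tree from $i$ to $j$. So $\|\Delta^n\|$ is simply connected and acyclic, hence contractible.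
\end{proof}

\begin{lemma}\label{lem:subdivision}
The second barycentric subdivision of a $\Delta$-complex is a simplicial complex, and a $\Delta$-subcomplex becomes a subcomplex.
\end{lemma}

\begin{proof}
The vertices of a simplex $\tau$ of the first subdivision are barycenters of cells of distinct dimensions, so they are distinct. Distinct faces of $\tau$ therefore map to cells with distinct vertex sets, and each open face maps bijectively to an open cell, so the characteristic map of $\tau$ is injective. Thus the first subdivision is a regular CW complex. The barycentric subdivision of a regular CW complex is the simplicial complex of chains in its poset of cells, and a subcomplex gives the subcomplex of chains in a subposet.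
\end{proof}

\begin{lemma}\label{lem:pair}
Let $f\colon U\to Y$ be a map of simplicial sets, with $U$ countable. There are simplicial complexes $K_0\subset K$, with $K_0$ countable, and homotopy equivalences $\varepsilon\colon|K_0|\to|U|$ and $e\colon|K|\to|Y|$ such that $e|_{|K_0|}=|f|\circ\varepsilon$. Every vertex of $U$ is the image under $\varepsilon$ of a vertex of $K_0$. If $Y$ is countable, so is $K$.
\end{lemma}

\begin{proof}
Let $Z=(U\times\Delta^1)\cup_{U\times1}Y$ be the mapping cylinder of $f$, with $U=U\times0\subset Z$, and let $c\colon Z\to Y$ be the collapse, given by $f$ after projection on $U\times\Delta^1$ and by the identity on $Y$. Then $c|_U=f$, and $|c|$ is the retraction of the mapping cylinder of $|f|$, a homotopy equivalence. Let $K_0\subset K$ be the second barycentric subdivisions of $\|U\|\subset\|Z\|$, so that $|K_0|=\|U\|$ and $|K|=\|Z\|$. Put $\varepsilon=\varepsilon_U$ and $e=|c|\circ\varepsilon_Z$. These are homotopy equivalences by Lemma~\ref{lem:fat}, and naturality of $\varepsilon_Z$ gives $e|_{|K_0|}=|f|\circ\varepsilon_U$. Each cell contributes finitely many simplices to the subdivision, which gives the statements on countability.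
\end{proof}

\subsection{The amalgam}

\begin{theorem}\label{thm:realization}
Let $\mathcal{F}$ be a fusion system on $S$, let $\Phi$ be a finite generating family and $U=U(\Phi)$ as in Section~\ref{sec:hnn}, and let $f\colon U\to Y$ be a map of simplicial sets with $|Y|$ connected. There are a model $\pi$ of $\mathcal{F}$ and an acyclic map $B\pi\to|Y|$ whose restriction to $BS$ is homotopic to $|f|\,\big|_{BS}$. If $Y$ has countably many simplices, $\pi$ can be taken countable.
\end{theorem}

\begin{proof}
\emph{The groups.} Let $G=G(\Phi)$, and take $K_0\subset K$, $\varepsilon$ and $e$ from Lemma~\ref{lem:pair}. Let $x_0$ be a vertex of $K_0$ mapping to the vertex of $N\mathcal{B}(S)\subset U$. Then $|K_0|$ is aspherical, and we identify $\pi_1(|K_0|,x_0)$ with $G=\pi_1|U|$ by $\varepsilon_*$. Both $|K_0|$ and $|K|\simeq|Y|$ are connected.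

Apply Proposition~\ref{prop:kt} to $K$. By (3) and (A5), $T(K_0)$ and $T(K)$ are connected; this is where connectedness of $|Y|$ is used. The vertex $T(x_0)$, again written $x_0$, serves as base point. By (1) and (2) we have torsion-free groups
\[
\Lambda=\pi_1(T(K_0),x_0)\ \hookrightarrow\ \Gamma=\pi_1(T(K),x_0),
\]
and $t$ induces a homomorphism $q\colon\Lambda\to G$. One would like to amalgamate $G$ and $\Gamma$ along $\Lambda$, but $q$ is not injective when $S\ne1$. (It is onto: by (3), the coinvariants $\mathbb{Z}[G]_\Lambda=H_0(T(K_0);\mathbb{Z}[G])$ equal $H_0(|K_0|;\mathbb{Z}[G])=\mathbb{Z}$, so $q(\Lambda)$ has one coset. And $G$ has torsion while $\Lambda$ has none.) As in Section~\ref{sec:onecell}, we restore injectivity with an acyclic factor. Let $A=A(\Lambda\times\mathbb{Z})$ be given by Lemma~\ref{lem:bdh}, which applies because $\Lambda$ is torsion-free, and let $i\colon\Lambda\to A$ be the inclusion. The factor $\mathbb{Z}$ only ensures that $A$ is infinite. The homomorphism $(q,i)\colon\Lambda\to G\times A$ is injective because $i$ is. Define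
\[
\pi=(G\times A)*_\Lambda\Gamma,\qquad S\le G=G\times1\le\pi .
\]
The group $G$ realizes $\mathcal{F}$ by Lemma~\ref{lem:hnn}, then $G\times A$ does by Lemma~\ref{lem:invisible}(i), and then $\pi$ does by Lemma~\ref{lem:invisible}(ii). It is infinite since it contains $A$. So $\pi$ is a model of $\mathcal{F}$.

\emph{The acyclic map.} The complex $K_0$ is countable, and $\Lambda$ is a union of the groups of the $T(L_0)$ for finite $L_0\subseteq K_0$, which are countable by the proof of Proposition~\ref{prop:kt}. So $\Lambda$ and $A$ are countable. Take $BA=|N\mathcal{B}(A)|$, a countable CW complex; a product of countable CW complexes is a CW complex, so $|K_0|\times BA$ is a $B(G\times A)$. Let $b\colon T(K_0)\to BA$ be a based map inducing $i$. In the commutative diagram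
\[
\begin{array}{ccccc}
|K_0|\times BA&\xleftarrow{\ (t,b)\ }&T(K_0)&\xrightarrow{\ \subset\ }&T(K)\\
\downarrow{\scriptstyle\mathrm{pr}}&&\downarrow{\scriptstyle t}&&\downarrow{\scriptstyle t}\\
|K_0|&\xleftarrow{\ \ =\ \ }&|K_0|&\xrightarrow{\ \subset\ }&|K|
\end{array}
\]
the top row consists of aspherical CW complexes and induces the injections $G\times A\leftarrow\Lambda\to\Gamma$. By Lemma~\ref{lem:graph}(i), its double mapping cylinder $W$ is a $B\pi$. The double mapping cylinder $D$ of the bottom row is the mapping cylinder of the inclusion $|K_0|\subset|K|$, and its collapse $D\to|K|$ is a homotopy equivalence. The vertical maps are acyclic by (A3) and Proposition~\ref{prop:kt}(3). By (A4) the induced map $W\to D$ is acyclic, and by (A1) so is the composite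
\[
E\colon W\longrightarrow D\longrightarrow|K|\xrightarrow{\ e\ }|Y| .
\]

\emph{Restriction to $BS$.} The map $\varepsilon$ is a homotopy equivalence of CW complexes that sends the vertex $x_0$ to the base vertex, so it has a based homotopy inverse $\eta\colon|U|\to|K_0|$. The composite
\[
BS\subset|U|\xrightarrow{\ \eta\ }|K_0|=|K_0|\times\{\mathrm{pt}\}\subset W
\]
induces the inclusion $S\le G\le\pi$ on fundamental groups. On $|K_0|\times\{\mathrm{pt}\}$ the map $E$ equals $e|_{|K_0|}=|f|\circ\varepsilon$. So the restriction of $E$ to $BS$ is $|f|\circ\varepsilon\circ\eta|_{BS}\simeq|f|\,\big|_{BS}$.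

\emph{Countability.} If $Y$ is countable, then $K$ is countable, so $\Gamma$ is countable by Proposition~\ref{prop:kt}. As $G$ and $A$ are countable, so is $\pi$.
\end{proof}

Nothing is assumed about $f$ beyond its existence, and saturation plays no part. A map out of $|U|$ is a map out of $BS$ together with one homotopy for each $\varphi_i$. So the theorem converts any space that receives $BS$ compatibly with the generators of $\mathcal{F}$ into a model with the same homology. It remains to find the space.

\section{The linking system and the proof of Theorem~\ref{thm:main}}\label{sec:linking}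

Let $\mathcal{F}$ be saturated. A subgroup $P\le S$ is \emph{$\mathcal{F}$-centric} if $C_S(P')\le P'$ for every $P'$ isomorphic to $P$ in $\mathcal{F}$; the group $S$ is $\mathcal{F}$-centric. Let $\mathcal{F}^c$ be the full subcategory of $\mathcal{F}$ on these subgroups. A morphism $c_g$ of $\mathcal{F}_S(\pi)$ remembers $g$ only up to elements centralizing its domain. A linking system restores part of what is lost: its morphisms lift those of $\mathcal{F}^c$ in the way that group elements lift conjugation maps.

\begin{definition}[{\cite[Def.~1.7]{BLO2}}]\label{def:linking}
A \emph{centric linking system} associated to $\mathcal{F}$ is a category $\mathcal{L}$ whose objects are the $\mathcal{F}$-centric subgroups, with a functor $\rho\colon\mathcal{L}\to\mathcal{F}^c$ and monomorphisms $\delta_P\colon P\to\mathrm{Aut}_{\mathcal{L}}(P)$, such that: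
\begin{itemize}
\item[(A)] $\rho$ is the identity on objects; the center $Z(P)$ acts freely on $\mathrm{Mor}_{\mathcal{L}}(P,Q)$ by composition with $\delta_P$, and $\rho$ induces a bijection from the set of orbits onto $\mathrm{Hom}_{\mathcal{F}}(P,Q)$;
\item[(B)] $\rho(\delta_P(g))=c_g$ for $g\in P$;
\item[(C)] $\psi\circ\delta_P(g)=\delta_Q(\rho(\psi)(g))\circ\psi$ for $\psi\in\mathrm{Mor}_{\mathcal{L}}(P,Q)$ and $g\in P$.
\end{itemize}
The map $\theta\colon BS\to|\mathcal{L}|$ is induced by the functor $\delta_S\colon\mathcal{B}(S)\to\mathcal{L}$ that sends the object to $S$ and $g$ to $\delta_S(g)$.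
\end{definition}

Axiom (C) is the analogue of the identity $hg=(hgh^{-1})h$ in a group. By (A), $\rho$ is surjective on morphisms and $\mathcal{L}$ is a finite category.

The Bousfield--Kan $p$-completion is a functor $X\mapsto X^\wedge_p$ with a natural map $X\to X^\wedge_p$. A map that is an isomorphism on mod $p$ homology induces a homotopy equivalence of $p$-completions, and $X$ is called \emph{$p$-good} if $X\to X^\wedge_p$ is an isomorphism on mod $p$ homology.

Saturation is used through the following three theorems and nowhere else.
\begin{itemize}
\item[(S1)] \emph{Existence} \cite{Chermak,Oliver}. Every saturated fusion system has a centric linking system.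
\item[(S2)] \emph{Alperin's fusion theorem} \cite[Thm.~A.10]{BLO2}. Every isomorphism in $\mathcal{F}$ is a composite of restrictions of automorphisms in $\mathcal{F}$ of $\mathcal{F}$-centric subgroups.
\item[(S3)] \emph{Cohomology} \cite[Thm.~B, Thm.~5.8]{BLO2}. The map $\theta^*\colon H^*(|\mathcal{L}|)\to H^*(S)$ is injective with image $H^*(\mathcal{F})$.
\end{itemize}
Two remarks connect (S3) with its form in \cite{BLO2}. The space $|\mathcal{L}|$ is $p$-good \cite[Prop.~1.12]{BLO2}, so $|\mathcal{L}|$ and $|\mathcal{L}|^\wedge_p$ have the same mod $p$ cohomology. And stability for morphisms between $\mathcal{F}$-centric subgroups is the same as $\mathcal{F}$-stability, by Lemma~\ref{lem:stable} applied to the generating family $\Phi$ in the proof below.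

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal{L}$ be the centric linking system, which exists by (S1). We want a simplicial map $f\colon U(\Phi)\to N\mathcal{L}$ extending $N(\delta_S)$. On the cylinder of a morphism $P\to S$ it will be built from the object $P$ of $\mathcal{L}$, so only $\mathcal{F}$-centric $P$ can be allowed. Let $\Phi$ be the finite family of all $\alpha\in\mathrm{Aut}_{\mathcal{F}}(P)$ with $P$ $\mathcal{F}$-centric, viewed as homomorphisms $P\to S$. A fusion system containing $\Phi$ contains all restrictions of these automorphisms, hence by (S2) all isomorphisms of $\mathcal{F}$, hence $\mathcal{F}$ by axiom (b). So $\Phi$ generates $\mathcal{F}$.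

Put $f=N(\delta_S)$ on $N\mathcal{B}(S)$. Let $\alpha\colon P\to S$ be a member of $\Phi$. Since $\rho$ is surjective on morphisms, there are $\iota,\psi\in\mathrm{Mor}_{\mathcal{L}}(P,S)$ with $\rho(\iota)$ the inclusion and $\rho(\psi)=\alpha$. By (C), for $g\in P$,
\[
\iota\circ\delta_P(g)=\delta_S(g)\circ\iota,\qquad\psi\circ\delta_P(g)=\delta_S(\alpha(g))\circ\psi .
\]
These equations say that $\iota$ and $\psi$ are natural transformations of functors $\mathcal{B}(P)\to\mathcal{L}$,
\[
\delta_S|_P\ \overset{\iota}{\Longleftarrow}\ \delta_P\ \overset{\psi}{\Longrightarrow}\ \delta_S\circ\alpha .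
\]
Morphisms of $\mathcal{L}$ from $P$ to $S$ are not invertible when $P\ne S$, so the two arrows cannot be composed into one; this is the reason for the shape of $J$. The two transformations give simplicial maps $N\mathcal{B}(P)\times\Delta^1\to N\mathcal{L}$ that both equal $N(\delta_P)$ at the initial vertex, and together they define a map $N\mathcal{B}(P)\times J\to N\mathcal{L}$. It equals $N(\delta_S|_P)$ at the vertex $1$ and $N(\delta_S\circ\alpha)$ at the vertex $2$, which matches the gluing in $U(\Phi)$. This defines $f$, and $|f|\,\big|_{BS}=\theta$.

The space $|\mathcal{L}|$ is connected because every object has a morphism to $S$, and $N\mathcal{L}$ is countable because $\mathcal{L}$ is finite. Theorem~\ref{thm:realization} gives a countable model $\pi$ of $\mathcal{F}$ and an acyclic map $E\colon B\pi\to|\mathcal{L}|$ whose restriction to $BS$ is homotopic to $\theta$. By (A5), $E^*\colon H^*(|\mathcal{L}|)\to H^*(\pi)$ is an isomorphism, and $\mathrm{res}^\pi_S\circ E^*=\theta^*$. By (S3),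
\[
\mathrm{res}^\pi_S=\theta^*\circ(E^*)^{-1}\colon H^*(\pi)\longrightarrow H^*(\mathcal{F})
\]
is an isomorphism. Since $E$ is an isomorphism on mod $p$ homology, it induces $B\pi^\wedge_p\simeq|\mathcal{L}|^\wedge_p$.
\end{proof}

No finite group realizing $\mathcal{F}$ was used, so the Question has a positive answer for every prime $p$, every finite $p$-group $S$ and every saturated fusion system on $S$, exotic ones included.

\section{Fusion systems that are not saturated}\label{sec:nonsat}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
(1)$\Rightarrow$(2). Let $X=|N\mathcal{B}(\pi)|$ and let $f$ be induced by $S\le\pi$. A morphism $\varphi\in\mathrm{Hom}_{\mathcal{F}}(P,S)$ has the form $c_g|_P$ with $g\in\pi$, so $f\circ B\varphi$ and $f|_{BP}$ are induced by conjugate homomorphisms $P\to\pi$ and are freely homotopic (Section~\ref{sub:classifying}). The condition on $f^*$ is the hypothesis (1).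

(2)$\Rightarrow$(1). Let $\Phi$ be the finite family of all $\varphi\in\mathrm{Hom}_{\mathcal{F}}(P,S)$, $P\le S$. For each of them choose a homotopy from $f|_{BP}$ to $f\circ B\varphi$, parametrized by the interval $|J|$ from $1$ to $2$. Together with $f$, these homotopies define a continuous map $h\colon|U(\Phi)|\to X$ with $h|_{BS}=f$. Let $\mathrm{Sing}\,X$ be the singular simplicial set and $h'\colon U(\Phi)\to\mathrm{Sing}\,X$ the adjoint of $h$. The evaluation map $\mathrm{ev}\colon|\mathrm{Sing}\,X|\to X$ is a homotopy equivalence since $X$ is a CW complex, and $\mathrm{ev}\circ|h'|=h$. Apply Theorem~\ref{thm:realization} to $h'$ and compose with $\mathrm{ev}$. We obtain a model $\pi$ and an acyclic map $E\colon B\pi\to X$ whose restriction to $BS$ is homotopic to $f$. Then $E^*$ is an isomorphism by (A5), and $\mathrm{res}^\pi_S=f^*\circ(E^*)^{-1}$ is an isomorphism onto $H^*(\mathcal{F})$.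
\end{proof}

The simplicial set $\mathrm{Sing}\,X$ is uncountable unless $X$ is a point. This is why Theorem~\ref{thm:main}, which asserts countability, was proved from a simplicial map into $N\mathcal{L}$.

\subsection*{A fusion system with no such model}

The obstruction in part (a) of Theorem~\ref{thm:examples} is that an automorphism of order $p$ of $\mathbb{Z}/p^2$ is invisible in $H^1(-;\mathbb{F}_p)$, whereas a group with cohomology $H^*(\mathcal{F})$ would, through the Bockstein, have a homomorphism onto $\mathbb{Z}/p^2$ that detects it.

\begin{proof}[Proof of Theorem~\ref{thm:examples}(a)]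
Let $S=\mathbb{Z}/p^2$ and $\alpha(u)=(1+p)u$. Since $(1+p)^k\equiv1+kp\pmod{p^2}$, the automorphism $\alpha$ has order $p$. Let $\mathcal{F}=\mathcal{F}_S(S\rtimes\langle\alpha\rangle)$. As $S$ is abelian and normal, the morphisms of $\mathcal{F}$ are the restrictions of powers of $\alpha$, and $\mathrm{Aut}_{\mathcal{F}}(S)=\langle\alpha\rangle$ has order $p$. So $\mathcal{F}$ is not saturated. Let $x\colon S\to\mathbb{Z}/p$ be reduction mod $p$, an element of $H^1(S)=\mathrm{Hom}(S,\mathbb{Z}/p)$. Then $x\circ\alpha=x$, and $\alpha$ generates $\mathcal{F}$, so $x\in H^1(\mathcal{F})$ by Lemma~\ref{lem:stable}.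

Suppose $\pi$ is a model for which $\mathrm{res}\colon H^*(\pi)\to H^*(\mathcal{F})$ is an isomorphism. By surjectivity there is $\hat x\in H^1(\pi)$ restricting to $x$. For any group $H$, the sequence $0\to\mathbb{Z}/p\to\mathbb{Z}/p^2\to\mathbb{Z}/p\to0$ gives a natural exact sequence
\[
\mathrm{Hom}(H,\mathbb{Z}/p^2)\longrightarrow\mathrm{Hom}(H,\mathbb{Z}/p)\xrightarrow{\ \beta\ }H^2(H).
\]
The class $x$ lifts to the identity $S\to\mathbb{Z}/p^2$, so $\mathrm{res}(\beta\hat x)=\beta x=0$. By injectivity $\beta\hat x=0$, and $\hat x$ lifts to a homomorphism $\lambda\colon\pi\to\mathbb{Z}/p^2$. The restriction $\lambda|_S$ reduces mod $p$ to $x$, so it sends $1$ to a unit and is an isomorphism. If $g\in\pi$ normalizes $S$ and $u\in S$, then $\lambda(gug^{-1})=\lambda(u)$ because the target is abelian, and so $gug^{-1}=u$. Hence $\mathrm{Aut}_\pi(S)=1$, contradicting $\mathrm{Aut}_\pi(S)=\mathrm{Aut}_{\mathcal{F}}(S)=\langle\alpha\rangle$.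
\end{proof}

\subsection*{A non-saturated fusion system with such a model}

For part (b) the space $X$ comes from a compact Lie group.

\begin{proof}[Proof of Theorem~\ref{thm:examples}(b)]
Let $V\cong(\mathbb{Z}/2)^2$ be the group of diagonal matrices in $O(2)$, let $D_8\le O(2)$ be the group of signed permutation matrices, and let $\mathcal{F}=\mathcal{F}_V(D_8)$. The subgroup $V$ is abelian and normal of index $2$ in $D_8$, and the nontrivial coset acts by the swap $\tau$ of the two diagonal entries. So the morphisms of $\mathcal{F}$ are the restrictions of $\mathrm{id}_V$ and $\tau$, and $\mathrm{Aut}_{\mathcal{F}}(V)=\langle\tau\rangle$ has order $2$. Hence $\mathcal{F}$ is not saturated. We have $H^*(V;\mathbb{F}_2)=\mathbb{F}_2[x,y]$, where $x,y\in H^1$ are the characters given by the two diagonal entries, and $\tau^*$ interchanges $x$ and $y$. By Lemma~\ref{lem:stable}, $H^*(\mathcal{F})$ is the ring of symmetric polynomials in $x$ and $y$.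

Let $X=BO(2)$, the Grassmannian of $2$-planes in $\mathbb{R}^\infty$. It is a connected CW complex, homotopy classes of maps from a CW complex to $X$ correspond to isomorphism classes of real vector bundles of rank $2$, and $H^*(X;\mathbb{F}_2)=\mathbb{F}_2[w_1,w_2]$ is polynomial on the Stiefel--Whitney classes. A representation $P\to O(2)$ gives a bundle over $BP$, naturally in $P$. Let $f\colon BV\to X$ classify the bundle of the inclusion $V\le O(2)$. If $\varphi=c_g|_P$ with $g\in D_8$, then $f|_{BP}$ and $f\circ B\varphi$ classify the bundles of the representations $u\mapsto u$ and $u\mapsto gug^{-1}$ of $P$, which are isomorphic through $g$. So $f\circ B\varphi\simeq f|_{BP}$. The bundle over $BV$ is a sum of two line bundles with first Stiefel--Whitney classes $x$ and $y$, so the Whitney sum formula gives $f^*w_1=x+y$ and $f^*w_2=xy$. The elementary symmetric polynomials are algebraically independent and generate the symmetric polynomials, so $f^*$ is injective with image $H^*(\mathcal{F})$. Condition (2) of Theorem~\ref{thm:criterion} holds, and therefore so does (1).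
\end{proof}

In this example $\pi_1BO(2)$ has order $2$, so $V$ does not embed in it. The acyclic map $B\pi\to X$ therefore kills a nontrivial element of $V\le\pi$ on fundamental groups, as in Example~\ref{ex:toolittle}, and this time the cohomology is the right one.

\begin{thebibliography}{9}

\bibitem{BLO2}
Broto, Levi and Oliver, \emph{The homotopy theory of fusion systems}, J. AMS 16 (2003).

\bibitem{Chermak}
Chermak, \emph{Fusion systems and localities}, Acta Math. 211 (2013).

\bibitem{source}
\emph{Cohomology of infinite groups realizing fusion systems},
\texttt{http://\allowbreak repository.\allowbreak bilkent.\allowbreak edu.\allowbreak tr/\allowbreak bitstream/\allowbreak handle/\allowbreak 11693/\allowbreak 52444/\allowbreak thesis.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}.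

\bibitem{Oliver}
Oliver, \emph{Existence and uniqueness of linking systems: Chermak's proof via obstruction theory}, Acta Math. 211 (2013).

\end{thebibliography}
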